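\title{Exponential separability of normal $P$-spaces of countable extent is independent of ZFC}

\begin{abstract}
A space is exponentially separable if for every countable family of closed sets some countable set meets every nonempty intersection of members of the family. Lindel\"of $P$-spaces have this property. We show that ZFC does not decide whether every normal $P$-space of countable extent has it. The answer is yes under CH and in Cohen extensions of models of CH, even without normality. The answer is no if $\mathcal P(\omega)$ contains a chain of length $\omega_2$ that increases strictly modulo finite sets, in particular if $\mathfrak b>\omega_1$. In ZFC, every normal counterexample is a Dowker space, and every counterexample has at least $\omega_2$ points.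
\end{abstract}

\section{Introduction}

All spaces are Tychonoff. Let $\mathcal F$ be a family of closed subsets of a space $X$. A set $A\subset X$ is a \emph{witness} for $\mathcal F$ if $A\cap\bigcap\mathcal G\neq\emptyset$ whenever $\mathcal G\subset\mathcal F$ and $\bigcap\mathcal G\neq\emptyset$. The space $X$ is \emph{exponentially separable} if every countable family of closed subsets of $X$ has a countable witness. A countable family may have $2^\omega$ different intersections, and one countable set has to serve them all. The unit interval shows how much this asks: each of its points is the intersection of the closed intervals with rational endpoints that contain it, so the only witness for this countable family is $[0,1]$ itself.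

A space is a \emph{$P$-space} if every countable intersection of open sets is open. In a $P$-space, the points that lie in no member of a countable family $\mathcal F$ other than those containing a given point $x$ form a neighborhood of $x$, and $x$ alone serves all the points of this neighborhood. If countably many such neighborhoods cover the space, their centers form a witness. This proves the known fact that every Lindel\"of $P$-space is exponentially separable. Some covering hypothesis is needed: an uncountable subset of $[0,1]$ with the discrete topology is a normal $P$-space, and the traces of the rational intervals again have no countable witness.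

The \emph{extent} $\mathrm{ext}(X)$ is the supremum of the cardinalities of the closed discrete subsets of $X$. A Lindel\"of space has countable extent, since a closed discrete subspace of it is Lindel\"of and discrete, and a regular Lindel\"of space is normal. One may ask whether these two consequences of the Lindel\"of property suffice. The following question comes from Tkachuk \cite{Tkachuk}.

\begin{quote}
\emph{Let $X$ be a normal $P$-space with $\mathrm{ext}(X)\le\omega$. Must $X$ be exponentially separable?}
\end{quote}

The first evidence suggests yes. Countable extent removes the discrete example, and the simplest test space that is not Lindel\"of, the set of ordinals below $\omega_2$ of cofinality $\omega_1$ with the order topology, is exponentially separable (Example~\ref{ex:S}). The answer, however, depends on the combinatorics of $\mathcal P(\omega)$.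

\begin{theorem}\label{thm:yes}
\begin{itemize}
\item[(a)] Under CH, every $P$-space $X$ with $\mathrm{ext}(X)\le\omega$ is exponentially separable.
\item[(b)] The same conclusion holds in every model obtained by adding any number of Cohen reals to a model of CH. So the positive answer is consistent with $2^\omega$ arbitrarily large.
\end{itemize}
\end{theorem}

An \emph{$\omega_2$-chain} is a sequence $\langle p_\alpha:\alpha<\omega_2\rangle$ of subsets of $\omega$ such that for all $\beta<\alpha$ the set $p_\beta\setminus p_\alpha$ is finite and the set $p_\alpha\setminus p_\beta$ is infinite.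

\begin{theorem}\label{thm:no}
If there is an $\omega_2$-chain, then there is a normal $P$-space $X$ with $\mathrm{ext}(X)\le\omega$ and $|X|=\omega_2$ that is not exponentially separable.
\end{theorem}

For $f,g\in\omega^\omega$ write $f\le^* g$ if $f(n)\le g(n)$ for all but finitely many $n$. The cardinal $\mathfrak b$ is the least size of a subset of $\omega^\omega$ with no upper bound for $\le^*$.

\begin{corollary}\label{cor:indep}
The statement ``every normal $P$-space of countable extent is exponentially separable'' is independent of ZFC. It holds under CH, and it fails whenever $\mathfrak b>\omega_1$, in particular under $\mathrm{MA}+\neg\mathrm{CH}$.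
\end{corollary}

Two ZFC results describe the counterexamples. A space is \emph{countably paracompact} if every countable open cover has a locally finite open refinement, and a \emph{Dowker space} is a normal space that is not countably paracompact. The Lindel\"of number of $X$ is at most $\omega_1$ if every open cover of $X$ has a subcover of size at most $\omega_1$.

\begin{theorem}\label{thm:cp}
Every normal countably paracompact $P$-space $X$ with $\mathrm{ext}(X)\le\omega$ is exponentially separable. Hence every normal counterexample is a Dowker space.
\end{theorem}

\begin{proposition}\label{prop:lind}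
A $P$-space $X$ with $\mathrm{ext}(X)\le\omega$ and Lindel\"of number at most $\omega_1$ is Lindel\"of, hence exponentially separable. So the size $\omega_2$ in Theorem~\ref{thm:no} is the least possible.
\end{proposition}

Section~\ref{sec:trace} translates the problem into a property of the family of sets $\{n:x\in F_n\}\subset\omega$ and proves Theorem~\ref{thm:yes}(a) and Proposition~\ref{prop:lind}. Sections~\ref{sec:space} and~\ref{sec:walks} construct the counterexample. Section~\ref{sec:cp} proves Theorem~\ref{thm:cp}, and Section~\ref{sec:cohen}, the only one that uses forcing, proves Theorem~\ref{thm:yes}(b).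

The symbol $\subset$ allows equality, ``countable'' includes finite, and the intersection of the empty family is the whole space. A natural number $n$ is the set $\{0,\dots,n-1\}$; thus $m\cup n=\max(m,n)$, and a set $a\subset\omega$ is finite exactly when $a\subset n$ for some $n$.

\section{Traces and the canonical cover}\label{sec:trace}

Countable extent enters every positive result through one observation. In a $P$-space countable sets are closed, being countable unions of points, and so a locally countable set is closed and discrete.

\begin{lemma}\label{lem:loc}
Let $X$ be a $P$-space and let $\langle x_i:i\in I\rangle$ be a family of points indexed by an uncountable set $I$. If every point of $X$ has a neighborhood that contains $x_i$ for only countably many $i$, then $D=\{x_i:i\in I\}$ is an uncountable closed discrete set.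
\end{lemma}

\begin{proof}
The hypothesis applied to the point $x_j$ shows that $x_i=x_j$ for only countably many $i$, so $D$ is uncountable. Let $x\in X$ and let $O\ni x$ be open with $O\cap D$ countable. The countable set $E=(O\cap D)\setminus\{x\}$ is closed, so $O\setminus E$ is an open neighborhood of $x$ that contains no point of $D$ except possibly $x$.
\end{proof}

\begin{lemma}\label{lem:small}
Let $X$ be a $P$-space with $\mathrm{ext}(X)\le\omega$. Every open cover of $X$ of size at most $\omega_1$ has a countable subcover.
\end{lemma}

\begin{proof}
Suppose that the open cover $\{U_\zeta:\zeta<\omega_1\}$ has no countable subcover, and pick $x_\zeta\notin\bigcup_{\eta<\zeta}U_\eta$ for each $\zeta<\omega_1$. The set $U_\eta$ contains $x_\zeta$ only if $\zeta\le\eta$. By Lemma~\ref{lem:loc}, $\{x_\zeta:\zeta<\omega_1\}$ is an uncountable closed discrete set, a contradiction.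
\end{proof}

List a countable family of closed sets as $\mathcal F=\{F_n:n\in\omega\}$, with repetitions allowed (adding $X$ to the family does not change the witnesses). Put
\[
\varphi(x)=\{n:x\in F_n\},\qquad O_x=\{y\in X:\varphi(y)\subset\varphi(x)\}.
\]
We call $\varphi(X)\subset\mathcal P(\omega)$ the \emph{trace} of $\mathcal F$ and $\{O_x:x\in X\}$ its \emph{canonical cover}. A subfamily $Q$ of a family $P\subset\mathcal P(\omega)$ is \emph{cofinal} in $P$ if every member of $P$ is contained in a member of $Q$.

\begin{lemma}\label{lem:trace}
Let $X$ be a $P$-space and $\mathcal F=\{F_n:n\in\omega\}$ a family of closed sets with trace $P$.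
\begin{itemize}
\item[(1)] $O_x$ is an open neighborhood of $x$.
\item[(2)] For $A\subset X$ the following are equivalent: $A$ is a witness for $\mathcal F$; $\varphi(A)$ is cofinal in $P$; $\{O_a:a\in A\}$ covers $X$.
\item[(3)] If $\mathrm{ext}(X)\le\omega$, then for every uncountable $D\subset P$ some $p\in P$ contains uncountably many members of $D$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) $O_x=\bigcap_{n\notin\varphi(x)}(X\setminus F_n)$ is a countable intersection of open sets.

(2) The last two conditions both say that for each $x\in X$ there is $a\in A$ with $\varphi(x)\subset\varphi(a)$. If this holds and $x\in\bigcap\mathcal G$, such a point $a$ lies in every $F_n$ that contains $x$, so $a\in\bigcap\mathcal G$. Conversely, let $A$ be a witness and $x\in X$. The family $\mathcal G=\{F_n:n\in\varphi(x)\}$ has the common point $x$, so there is $a\in A\cap\bigcap\mathcal G$, and $\varphi(x)\subset\varphi(a)$.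

(3) For $d\in D$ choose $y_d$ with $\varphi(y_d)=d$; then $y_d\in O_x$ if and only if $d\subset\varphi(x)$. If each $p\in P$ contained only countably many members of $D$, each $O_x$ would contain $y_d$ for only countably many $d$, and Lemma~\ref{lem:loc} would give an uncountable closed discrete set.
\end{proof}

So a $P$-space is exponentially separable if and only if every canonical cover has a countable subcover. In particular, Lindel\"of $P$-spaces are exponentially separable.

\begin{proof}[Proof of Theorem~\ref{thm:yes}(a)]
The set $O_x$ depends only on $\varphi(x)\subset\omega$, so a canonical cover has at most $2^\omega=\omega_1$ members. By Lemma~\ref{lem:small} it has a countable subcover.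
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lind}]
An open cover of $X$ has a subcover of size at most $\omega_1$, which has a countable subcover by Lemma~\ref{lem:small}. So $X$ is Lindel\"of. A space with at most $\omega_1$ points has Lindel\"of number at most $\omega_1$, so no counterexample has cardinality at most $\omega_1$.
\end{proof}

Lemma~\ref{lem:trace} also tells us what the trace of a counterexample looks like.

\begin{definition}\label{def:critical}
A family $P\subset\mathcal P(\omega)$ is \emph{critical} if
\begin{itemize}
\item[(C1)] $P$ has no countable cofinal subfamily, and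
\item[(C2)] for every uncountable $D\subset P$ some $p\in P$ contains uncountably many members of $D$.
\end{itemize}
\end{definition}

If $X$ is a $P$-space of countable extent and $\mathcal F$ has no countable witness, then the trace of $\mathcal F$ is critical by Lemma~\ref{lem:trace}(2),(3). To prove Theorem~\ref{thm:yes}(b) we show that Cohen models contain no critical family. To prove Theorem~\ref{thm:no} we obtain a critical family from a chain and realize it as a trace.

\section{Spaces built from coherent functions}\label{sec:space}

\subsection*{Ordinals below $\omega_2$}
Let $S=\{\alpha<\omega_2:\mathrm{cf}\,\alpha=\omega_1\}$. If $\alpha\in S$, every countable subset of $\alpha$ is bounded in $\alpha$; hence, if a cofinal subset of $\alpha$ is split into countably many parts, one of the parts is cofinal. Likewise every subset of $\omega_2$ of size at most $\omega_1$ is bounded, and if an unbounded subset of $\omega_2$ is split into countably many parts, one part is unbounded. A set $E\subset\omega_2$ is a \emph{club} if it is unbounded and contains every limit ordinal $\beta<\omega_2$ in which it is cofinal. The intersection of countably many clubs is a club, and for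 unbounded $L\subset\omega_2$ the set of limit ordinals $\beta$ in which $L$ is cofinal is a club. A set is \emph{stationary} if it meets every club; it then meets every club in an unbounded set. The set $S$ is stationary, because the supremum of a strictly increasing $\omega_1$-sequence in a club $E$ lies in $E\cap S$. \emph{Fodor's lemma} says that a function $r$ on a stationary set with $r(\alpha)<\alpha$ for all $\alpha$ is constant on a stationary subset.

\subsection*{The critical family of a chain}
Given an $\omega_2$-chain $\langle p_\alpha:\alpha<\omega_2\rangle$, put
\[
n(\beta,\alpha)=\min\{n\in\omega:p_\beta\setminus p_\alpha\subset n\}\qquad(\beta\le\alpha<\omega_2).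
\]
This number measures how far $p_\beta$ is from being a subset of $p_\alpha$: we have $p_\beta\subset p_\alpha\cup n(\beta,\alpha)$.

\begin{lemma}\label{lem:chaincritical}
The family $P=\{p_\alpha\cup N:\alpha\in S,\ N\in\omega\}$ is critical.
\end{lemma}

\begin{proof}
(C1) Given countably many members $p_{\alpha_i}\cup N_i$, take $\alpha\in S$ larger than all $\alpha_i$. The member $p_\alpha=p_\alpha\cup 0$ is contained in no $p_{\alpha_i}\cup N_i$, because $p_\alpha\setminus p_{\alpha_i}$ is infinite.

(C2) Let $d_i=p_{\beta_i}\cup M_i$, $i<\omega_1$, be distinct members of $D$, and take $\alpha\in S$ larger than all $\beta_i$. Then $d_i\subset p_\alpha\cup\max(M_i,n(\beta_i,\alpha))$, and the maximum takes one value $N$ for uncountably many $i$.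
\end{proof}

\subsection*{Designing the topology}
We want a space with points $(\alpha,N)\in S\times\omega$ in which the sets
\[
F_k=\{(\alpha,N):k\in p_\alpha\cup N\}
\]
are closed, for then $\varphi(\alpha,N)=p_\alpha\cup N$ and the trace is the family of Lemma~\ref{lem:chaincritical}. Call $\alpha$ the \emph{level} of $(\alpha,N)$. Neighborhoods of $(\alpha,N)$ will consist of points with levels in an interval $(\gamma,\alpha]$; since $\mathrm{cf}\,\alpha=\omega_1$, this gives a $P$-space. Three requirements shape them. To keep the $F_k$ closed, a point $(\beta,M)$ may be near $(\alpha,N)$ only if $p_\beta\cup M\subset p_\alpha\cup N$. To make the extent countable, the neighborhoods of the countably many points of level $\alpha$ should cover all levels just below $\alpha$. To separate points, these neighborhoods should be disjoint. So each $(\beta,M)$ with $\beta<\alpha$ should be assigned to exactly one point of level $\alpha$, and the proof of (C2) suggests the point $(\alpha,\max(M,n(\beta,\alpha)))$.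

The difficulty is that the resulting sets must be open: if $(\delta,L)$ is assigned to $(\beta,M)$ and $(\beta,M)$ to $(\alpha,N)$, then $(\delta,L)$ should be assigned to $(\alpha,N)$, at least for $\delta$ close to $\beta$. The inclusion $p_\delta\setminus p_\alpha\subset(p_\delta\setminus p_\beta)\cup(p_\beta\setminus p_\alpha)$ gives only the inequality $n(\delta,\alpha)\le\max(n(\delta,\beta),n(\beta,\alpha))$, and we need an equality. Any function $\rho\ge n$ keeps the sets $F_k$ closed, so we are free to replace $n$ by a larger function with the equality built in. This section studies the space defined by such a function, and the next section constructs the function.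

\begin{definition}\label{def:coherent}
Let $\rho$ assign a natural number $\rho(\beta,\alpha)$ to each pair $\beta\le\alpha$ in $S$, with $\rho(\alpha,\alpha)=0$.
\begin{itemize}
\item $\rho$ is \emph{coherent} if for all $\beta<\alpha$ in $S$ there is $\gamma<\beta$ such that $\rho(\delta,\alpha)=\max(\rho(\delta,\beta),\rho(\beta,\alpha))$ for all $\delta\in S$ with $\gamma<\delta\le\beta$.
\item $\rho$ is \emph{large} if for all unbounded $A,B\subset S$ and all $d\in\omega$ there are $\beta\in B$ and $\alpha\in A$ with $\beta<\alpha$ and $\rho(\beta,\alpha)>d$.
\end{itemize}
\end{definition}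

Define $\pi_{\beta\alpha}:\omega\to\omega$ by $\pi_{\beta\alpha}(M)=\max(M,\rho(\beta,\alpha))$. This map sends $0,\dots,\rho(\beta,\alpha)$ to $\rho(\beta,\alpha)$ and fixes all larger numbers; $\pi_{\alpha\alpha}$ is the identity. The equation in the definition of coherence gives $\pi_{\delta\alpha}=\pi_{\beta\alpha}\circ\pi_{\delta\beta}$; see Figure~\ref{fig:pi}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.6,yscale=0.6]
\foreach \x in {0,1,2} {\foreach \y in {0,...,4} {\node[circle,fill,inner sep=1.3pt] (p\x\y) at (\x,\y) {};}}
\foreach \y/\z in {0/1,1/1,2/2,3/3,4/4} {\draw[->,shorten >=2pt] (p0\y) -- (p1\z);}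
\foreach \y/\z in {0/3,1/3,2/3,3/3,4/4} {\draw[->,shorten >=2pt] (p1\y) -- (p2\z);}
\foreach \y in {0,...,4} {\node at (-0.2,\y) {\small $\y$};}
\node at (0,-0.9) {level $\delta$};
\node at (1,-0.9) {level $\beta$};
\node at (2,-0.9) {level $\alpha$};
\end{tikzpicture}
\caption{Three levels $\delta<\beta<\alpha$ of $S\times\omega$ with $\rho(\delta,\beta)=1$ and $\rho(\beta,\alpha)=3$. An arrow leads from $(\delta,L)$ to $(\beta,\max(L,1))$ and from $(\beta,M)$ to $(\alpha,\max(M,3))$. Coherence asks that, for $\delta$ close to $\beta$, the direct assignment from level $\delta$ to level $\alpha$ be the composite, that is, $\rho(\delta,\alpha)=3$.}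
\label{fig:pi}
\end{figure}

Let $X_\rho=S\times\omega$, let $X_{\le\gamma}$ be the set of points of level at most $\gamma$, and for $(\alpha,N)\in X_\rho$ and $\gamma<\alpha$ put
\[
U_\gamma(\alpha,N)=\{(\beta,M)\in X_\rho:\ \gamma<\beta\le\alpha,\ \pi_{\beta\alpha}(M)=N\}.
\]
This set contains $(\alpha,N)$ and no other point of level $\alpha$, and it decreases as $\gamma$ increases. The property used most often follows at once from the definition:
\begin{equation}\label{eq:partition}
\text{for }\gamma<\alpha\in S,\text{ the sets }U_\gamma(\alpha,N),\ N\in\omega,\text{ partition }X_{\le\alpha}\setminus X_{\le\gamma}.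
\end{equation}

\begin{proposition}\label{prop:basic}
Let $\rho$ be coherent and $X=X_\rho$.
\begin{itemize}
\item[(a)] The sets $U_\gamma(\alpha,N)$ form a base of a topology on $X$, and $\{U_\gamma(\alpha,N):\gamma<\alpha\}$ is a neighborhood base at $(\alpha,N)$.
\item[(b)] $X$ is a Tychonoff $P$-space, and the sets $X_{\le\gamma}$ and $U_\gamma(\alpha,N)$ are clopen.
\item[(c)] $X_{\le\gamma}$ is Lindel\"of for every $\gamma<\omega_2$.
\item[(d)] $\mathrm{ext}(X)\le\omega$ and $|X|=\omega_2$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) As the sets $U_\gamma(x)$ with fixed center $x$ form a chain, it suffices to find, for each $(\beta,M)\in U_\gamma(\alpha,N)$, an ordinal $\gamma'<\beta$ with $U_{\gamma'}(\beta,M)\subset U_\gamma(\alpha,N)$. If $\beta=\alpha$, then $M=N$ and $\gamma'=\gamma$ works. If $\beta<\alpha$, let $\gamma'<\beta$ be the maximum of $\gamma$ and the ordinal given by coherence. For $(\delta,L)\in U_{\gamma'}(\beta,M)$ we have $\gamma<\delta\le\alpha$ and $\pi_{\delta\alpha}(L)=\pi_{\beta\alpha}(\pi_{\delta\beta}(L))=\pi_{\beta\alpha}(M)=N$.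

(b) Let $x=(\alpha,N)$ lie in open sets $O_i$, $i\in\omega$, say $U_{\gamma_i}(x)\subset O_i$. Then $\gamma=\sup_i\gamma_i<\alpha$ because $\mathrm{cf}\,\alpha=\omega_1$, and $U_\gamma(x)\subset\bigcap_iO_i$. So countable intersections of open sets are open. The set $X_{\le\gamma}$ is clopen: if $\beta\le\gamma$ then $U_0(\beta,M)\subset X_{\le\gamma}$, and if $\beta>\gamma$ then $U_\gamma(\beta,M)\cap X_{\le\gamma}=\emptyset$. By \eqref{eq:partition}, $U_\gamma(\alpha,N)$ is obtained from the clopen set $X_{\le\alpha}\setminus X_{\le\gamma}$ by removing the open sets $U_\gamma(\alpha,N')$, $N'\ne N$, so it is closed. A point of level $\beta<\alpha$ is not in $U_\beta(\alpha,N)$, so $\bigcap_{\gamma<\alpha}U_\gamma(\alpha,N)=\{(\alpha,N)\}$ and points are closed. A $T_1$ space with a clopen base is Tychonoff, since characteristic functions of clopen sets are continuous.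

(c) We use induction on $\gamma$. The set $X_{\le0}$ is empty, and $X_{\le\delta+1}=X_{\le\delta}$ since $S$ contains only limit ordinals. If $\mathrm{cf}\,\gamma=\omega$, then $\gamma\notin S$ and $X_{\le\gamma}$ is a countable union of sets $X_{\le\delta}$ with $\delta<\gamma$. Let $\gamma\in S$ and let $\mathcal U$ be an open cover of $X_{\le\gamma}$. For each $N$ choose $U_N\in\mathcal U$ and $\eta_N<\gamma$ with $U_{\eta_N}(\gamma,N)\subset U_N$, and put $\eta=\sup_N\eta_N<\gamma$. By \eqref{eq:partition},
\[
X_{\le\gamma}\setminus X_{\le\eta}=\bigcup_NU_\eta(\gamma,N)\subset\bigcup_NU_N,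
\]
and $X_{\le\eta}$ is covered by countably many members of $\mathcal U$ by the inductive hypothesis.

(d) An uncountable closed discrete set has a subset $D$ of size $\omega_1$, again closed and discrete. The levels of the points of $D$ are bounded by some $\gamma<\omega_2$, so $D$ is an uncountable closed discrete subset of the Lindel\"of space $X_{\le\gamma}$, which is impossible. Finally, $S$ is unbounded in $\omega_2$, so $|X|=|S|=\omega_2$.
\end{proof}

Call a subset of $X_\rho$ \emph{bounded} if it lies in some $X_{\le\gamma}$. For an unbounded set $H$ let $E_H$ be the club of all limit ordinals in which the set of levels of points of $H$ is cofinal.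

\begin{lemma}\label{lem:levels}
Let $\rho$ be coherent and let $H\subset X_\rho$ be closed and unbounded. Then $H$ has a point of level $\beta$ for every $\beta\in E_H\cap S$.
\end{lemma}

\begin{proof}
For each $\gamma<\beta$ there is a point of $H$ with level in $(\gamma,\beta)$, and by \eqref{eq:partition} it lies in $U_\gamma(\beta,N_\gamma)$ for some $N_\gamma$. As $\mathrm{cf}\,\beta=\omega_1$, there is $N$ with $N_\gamma=N$ for cofinally many $\gamma<\beta$. The sets $U_\gamma(\beta,N)$ decrease with $\gamma$, so all of them meet $H$, and $(\beta,N)\in\overline H=H$.
\end{proof}

\begin{lemma}\label{lem:normal}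
Let $Y$ be a space with clopen Lindel\"of subspaces $Y_\gamma$, $\gamma<\omega_2$, such that of any two disjoint closed subsets of $Y$ one lies in some $Y_\gamma$. Then $Y$ is normal.
\end{lemma}

\begin{proof}
Let $H,K$ be disjoint closed sets with $H\subset Y_\gamma$. The space $Y_\gamma$ is regular and Lindel\"of, hence normal, so there are disjoint sets $V\supset H$ and $W\supset K\cap Y_\gamma$ open in $Y_\gamma$. As $Y_\gamma$ is clopen, $V$ and $W\cup(Y\setminus Y_\gamma)$ are disjoint open subsets of $Y$ that contain $H$ and $K$.
\end{proof}

\begin{example}[the case $\rho=0$]\label{ex:S}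
The zero function is coherent, and $U_\gamma(\alpha,N)=(S\cap(\gamma,\alpha])\times\{N\}$. So $X_0$ is the sum of countably many clopen copies of $S$ with the topology inherited from the order topology of $\omega_2$. By Proposition~\ref{prop:basic}, $S$ is a $P$-space of countable extent with clopen Lindel\"of initial segments $S_\gamma=S\cap(\gamma+1)$. It is not Lindel\"of, since countably many $S_\gamma$ do not cover it. By Lemma~\ref{lem:levels} an unbounded closed set $H\subset S$ contains $E_H\cap S$, so \emph{countably many unbounded closed subsets of $S$ have a common point}. Lemma~\ref{lem:normal} now shows that $S$ is normal. It is also exponentially separable. Given closed sets $F_n$, let $\gamma$ be an upper bound of all the bounded ones and let $\alpha$ be a common point of all the unbounded ones. Then $O_\alpha\supset S\setminus S_\gamma$, and $S_\gamma$ is covered by countably many sets $O_x$.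
\end{example}

The last argument works in any $X_\rho$ in which countably many unbounded closed sets have a common point, so a counterexample must have a sequence of unbounded closed sets with empty intersection. Lemma~\ref{lem:normal}, on the other hand, needs only that any \emph{two} unbounded closed sets meet. The construction lives in this gap, and the mechanism is already visible at the first level with nonisolated points.

\begin{example}[the first limit level]\label{ex:first}
Let $\alpha=\omega_1\cdot\omega_1$. An ordinal below $\alpha$ has the form $\omega_1\cdot\xi+\eta$ with $\xi,\eta<\omega_1$, and it has cofinality $\omega_1$ exactly when $\eta=0$ and $\xi$ is a successor. So the levels below $\alpha$ are $\beta_\xi=\omega_1\cdot(\xi+1)$, $\xi<\omega_1$, and all their points are isolated: $U_{\omega_1\cdot\xi}(\beta_\xi,M)=\{(\beta_\xi,M)\}$. From a level $\beta=\beta_\xi>\gamma$ the neighborhood $U_\gamma(\alpha,N)$ takes no point if $\rho(\beta,\alpha)>N$, the single point $(\beta,N)$ if $\rho(\beta,\alpha)<N$, and the whole block $(\beta,0),\dots,(\beta,N)$ if $\rho(\beta,\alpha)=N$. Consider the rows $R_0=\{(\beta_\xi,0):\xi<\omega_1\}$ and $R_1=\{(\beta_\xi,1):\xi<\omega_1\}$.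 If $\rho(\beta_\xi,\alpha)=0$ for all large $\xi$, then $R_0$ accumulates only at $(\alpha,0)$ and $R_1$ only at $(\alpha,1)$, as in Example~\ref{ex:S}. Otherwise $\rho(\beta_\xi,\alpha)\ge1$ for uncountably many $\xi$, so $\rho(\beta_\xi,\alpha)=N$ for uncountably many $\xi$ and one $N\ge1$. For these $\xi$ the block from level $\beta_\xi$ contains both $(\beta_\xi,0)$ and $(\beta_\xi,1)$, and $(\alpha,N)$ lies in the closure of both rows. Large values of $\rho$ merge rows.
\end{example}

For two unbounded closed sets we first find many levels on which both have a point with second coordinate at most a fixed $d$, and then a level $\alpha$ at which $\rho(\cdot,\alpha)$ exceeds $d$ cofinally often. Largeness provides single pairs with $\rho>d$; Fodor's lemma turns them into a cofinal set below one $\alpha$.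

\begin{proposition}\label{prop:meet}
Let $\rho$ be coherent and large. Then any two unbounded closed subsets of $X_\rho$ meet, and $X_\rho$ is normal.
\end{proposition}

\begin{proof}
Let $H,K$ be closed and unbounded. The set $T=E_H\cap E_K\cap S$ is unbounded in $\omega_2$, and by Lemma~\ref{lem:levels} we can choose $(\beta,h_\beta)\in H$ and $(\beta,k_\beta)\in K$ for each $\beta\in T$. Splitting $T$ according to the value of $\max(h_\beta,k_\beta)$, we find $d\in\omega$ and an unbounded $B\subset T$ with $h_\beta,k_\beta\le d$ for all $\beta\in B$.

We claim that for some $\alpha\in S$ the set $B_\alpha=\{\beta\in B\cap\alpha:\rho(\beta,\alpha)>d\}$ is cofinal in $\alpha$. Otherwise each $\alpha\in S$ has an ordinal $r(\alpha)<\alpha$ with $\rho(\beta,\alpha)\le d$ for all $\beta\in B$ with $r(\alpha)<\beta<\alpha$. By Fodor's lemma, $r(\cdot)$ has a constant value $r$ on a stationary, hence unbounded, set $A\subset S$. Then $\rho(\beta,\alpha)\le d$ whenever $\beta\in B\setminus(r+1)$, $\alpha\in A$ and $\beta<\alpha$. This contradicts largeness for the unbounded sets $A$ and $B\setminus(r+1)$.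

Fix such an $\alpha$. As $\mathrm{cf}\,\alpha=\omega_1$, there is $N>d$ such that $\{\beta\in B_\alpha:\rho(\beta,\alpha)=N\}$ is cofinal in $\alpha$. For $\beta$ in this set, $\pi_{\beta\alpha}(h_\beta)=N=\pi_{\beta\alpha}(k_\beta)$. Hence every $U_\gamma(\alpha,N)$ contains a point $(\beta,h_\beta)\in H$ and a point $(\beta,k_\beta)\in K$, and $(\alpha,N)\in H\cap K$. Normality follows from Lemma~\ref{lem:normal} with $Y_\gamma=X_{\le\gamma}$.
\end{proof}

\section{A coherent function that dominates the chain}\label{sec:walks}

Fix an $\omega_2$-chain. We need a coherent large function $\rho\ge n$. Largeness passes from $n$ to any larger function, and it holds for $n$ because $\omega$ is too small to accommodate a long chain with bounded errors.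

\begin{lemma}\label{lem:large}
If $A,B\subset\omega_2$ are unbounded and $d\in\omega$, there are $\beta\in B$ and $\alpha\in A$ with $\beta<\alpha$ and $n(\beta,\alpha)>d$.
\end{lemma}

\begin{proof}
Otherwise $p_\beta\setminus p_\alpha\subset d$ for all $\beta\in B$, $\alpha\in A$ with $\beta<\alpha$. Let $q=\bigcup_{\beta\in B}p_\beta$. Choosing for each element of $q$ one $\beta\in B$ with $p_\beta$ containing it, we get a countable $B_0\subset B$ with $q=\bigcup_{\beta\in B_0}p_\beta$. Take $\alpha\in A$ larger than all elements of $B_0$; then $q\setminus p_\alpha\subset d$. Now take $\beta\in B$ with $\beta>\alpha$. The set $p_\beta\setminus p_\alpha\subset q\setminus p_\alpha$ is finite, contrary to the definition of a chain.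
\end{proof}

To force the coherence equation, we join $\alpha$ to $\beta$ by a finite descending path and let $\rho(\beta,\alpha)$ be the maximum of $n$ over the steps of the path. Such a $\rho$ dominates $n$ for any choice of paths. It is coherent if the path from $\alpha$ to any $\delta$ slightly below $\beta$ begins with the path from $\alpha$ to $\beta$ and continues with the path from $\beta$ to $\delta$. Walks along a fixed system of cofinal sets have this property. They pass through arbitrary ordinals, so the whole chain is used and not only its terms indexed by $S$.

Let $C_{\tau+1}=\{\tau\}$, and for each limit ordinal $\tau<\omega_2$ fix a cofinal set $C_\tau\subset\tau$ of order type $\mathrm{cf}\,\tau\le\omega_1$. If $\beta<\tau$, then $C_\tau\setminus\beta\ne\emptyset$. For $\beta\le\alpha<\omega_2$ the \emph{walk from $\alpha$ to $\beta$} is defined by $\tau_0=\alpha$ and $\tau_{i+1}=\min(C_{\tau_i}\setminus\beta)$ as long as $\tau_i>\beta$. Then $\beta\le\tau_{i+1}<\tau_i$, and a strictly decreasing sequence of ordinals is finite, so $\tau_k=\beta$ for some $k$. Put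
\[
\rho(\beta,\alpha)=\max_{i<k}n(\tau_{i+1},\tau_i)\quad(\beta<\alpha),\qquad\rho(\alpha,\alpha)=0.
\]

\begin{lemma}\label{lem:walk}
\begin{itemize}
\item[(1)] $p_\beta\setminus p_\alpha\subset\rho(\beta,\alpha)$, that is, $n(\beta,\alpha)\le\rho(\beta,\alpha)$, for all $\beta\le\alpha<\omega_2$.
\item[(2)] The restriction of $\rho$ to pairs from $S$ is coherent and large.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Let $m\in p_\beta\setminus p_\alpha=p_{\tau_k}\setminus p_{\tau_0}$ and let $j$ be least with $m\in p_{\tau_j}$. Then $j>0$ and $m\in p_{\tau_j}\setminus p_{\tau_{j-1}}\subset n(\tau_j,\tau_{j-1})\subset\rho(\beta,\alpha)$.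

(2) Largeness follows from (1) and Lemma~\ref{lem:large}. For coherence we first show that
\begin{equation}\label{eq:W0}
\sup(C_\tau\cap\beta)<\beta\quad\text{whenever }\beta\in S\text{ and }\beta<\tau<\omega_2,
\end{equation}
where $\sup\emptyset=0$. If $\tau=\sigma+1$, then $\beta\le\sigma$ and $C_\tau\cap\beta=\emptyset$. If $\tau$ is a limit ordinal, then $C_\tau\cap\beta$ is a proper initial segment of a set of order type at most $\omega_1$; it is therefore countable, hence bounded in $\beta$.

Let $\beta<\alpha$ in $S$, let $\tau_0>\dots>\tau_k=\beta$ be the walk from $\alpha$ to $\beta$, and put $\gamma=\max_{i<k}\sup(C_{\tau_i}\cap\beta)$. By \eqref{eq:W0}, $\gamma<\beta$. Let $\gamma<\delta<\beta$. For $i<k$ the set $C_{\tau_i}$ has no element in $[\delta,\beta)$, so $\min(C_{\tau_i}\setminus\delta)=\min(C_{\tau_i}\setminus\beta)=\tau_{i+1}$. Thus the walk from $\alpha$ to $\delta$ starts with $\tau_0,\dots,\tau_k=\beta$. Each step depends only on the current ordinal and the target, so the remainder is the walk from $\beta$ to $\delta$. Taking maxima gives $\rho(\delta,\alpha)=\max(\rho(\delta,\beta),\rho(\beta,\alpha))$. For $\delta=\beta$ the equation holds because $\rho(\beta,\beta)=0$.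
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:no}]
Let $X=X_\rho$ for the function $\rho$ of Lemma~\ref{lem:walk}. By Propositions~\ref{prop:basic} and~\ref{prop:meet}, $X$ is a normal $P$-space with $\mathrm{ext}(X)\le\omega$ and $|X|=\omega_2$. Let $F_k=\{(\alpha,N)\in X:k\in p_\alpha\cup N\}$. If $(\beta,M)\in U_0(\alpha,N)$, then Lemma~\ref{lem:walk}(1) gives
\[
p_\beta\cup M\subset p_\alpha\cup\rho(\beta,\alpha)\cup M=p_\alpha\cup\pi_{\beta\alpha}(M)=p_\alpha\cup N.
\]
So if $(\alpha,N)\notin F_k$, then $U_0(\alpha,N)\cap F_k=\emptyset$, and $F_k$ is closed. The trace of $\{F_k:k\in\omega\}$ is $\{p_\alpha\cup N:\alpha\in S,\ N\in\omega\}$, which has no countable cofinal subfamily by Lemma~\ref{lem:chaincritical}. By Lemma~\ref{lem:trace}(2) the family has no countable witness.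
\end{proof}

The finiteness of $p_\beta\setminus p_\alpha$ makes $n$ and $\rho$ well defined. The infinity of $p_\alpha\setminus p_\beta$ is used twice: in Lemma~\ref{lem:large}, for normality, and in (C1), for the failure of exponential separability. The restriction to levels of cofinality $\omega_1$ below $\omega_2$ gives both the $P$-space property and \eqref{eq:W0}.

\begin{proof}[Proof of Corollary~\ref{cor:indep}]
CH is consistent with ZFC, and under CH the statement holds by Theorem~\ref{thm:yes}(a). Assume $\mathfrak b>\omega_1$. Choose recursively $f_\alpha\in\omega^\omega$, $\alpha<\omega_2$, so that $f_\alpha$ is a $\le^*$-upper bound of $\{f_\beta+1:\beta<\alpha\}$, a family of size at most $\omega_1$. Put $p_\alpha=\{(n,k):k\le f_\alpha(n)\}\subset\omega\times\omega$. Let $\beta<\alpha$ and fix $m$ with $f_\beta(n)<f_\alpha(n)$ for all $n\ge m$. Then $p_\beta\setminus p_\alpha$ lies in the finite set $\{(n,k):n<m,\ k\le f_\beta(n)\}$, and $p_\alpha\setminus p_\beta$ contains $(n,f_\alpha(n))$ for all $n\ge m$. A bijection of $\omega\times\omega$ with $\omega$ turns $\langle p_\alpha:\alpha<\omega_2\rangle$ into an $\omega_2$-chain, and the statement fails by Theorem~\ref{thm:no}.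 Finally, $\mathrm{MA}+\neg\mathrm{CH}$ is consistent with ZFC (Solovay--Tennenbaum) and implies $\mathfrak b=2^\omega>\omega_1$.
\end{proof}

\section{Countably paracompact spaces}\label{sec:cp}

Lemma~\ref{lem:small} handles covers of size $\omega_1$, while a canonical cover may have $2^\omega$ members. To prove Theorem~\ref{thm:cp} we refine the canonical cover to an open cover of size at most $\omega_1$. The refinement is built from $\omega_1$ countable clopen partitions, and the next lemma supplies them.

\begin{lemma}\label{lem:partitions}
Let $X$ be a normal $P$-space.
\begin{itemize}
\item[(i)] If $H,K$ are disjoint closed sets, there is a clopen set $D$ with $H\subset D$ and $D\cap K=\emptyset$.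
\item[(ii)] The common refinement of countably many partitions of $X$ into open sets is a partition into open sets. If $\mathrm{ext}(X)\le\omega$, every partition of $X$ into nonempty open sets is countable.
\item[(iii)] If $X$ is countably paracompact, then for every countable open cover $\{U_n:n\in\omega\}$ there is a countable partition of $X$ into clopen sets each of which lies in some $U_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By Urysohn's lemma there is a continuous $f:X\to[0,1]$ equal to $0$ on $H$ and $1$ on $K$. The closed set $D=f^{-1}(0)=\bigcap_{n\ge1}f^{-1}[0,1/n)$ is open because $X$ is a $P$-space.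

(ii) The pieces of the common refinement are the nonempty intersections of one piece from each partition, and these are open. A set with one point from each piece of an open partition is closed and discrete, since each piece is an open set that contains only one of its points.

(iii) Let $\mathcal W$ be a locally finite open refinement, and let $W_n$ be the union of those $W\in\mathcal W$ for which $n$ is least with $W\subset U_n$. Then $\{W_n:n\in\omega\}$ is a locally finite open cover with $W_n\subset U_n$. In a normal space such a cover can be shrunk to a closed cover $\{G_n:n\in\omega\}$ with $G_n\subset W_n$ \cite[Theorem 1.5.18]{Engelking}. By (i) there are clopen sets $D_n$ with $G_n\subset D_n\subset U_n$. The nonempty sets among $D_n\setminus\bigcup_{m<n}D_m$ form the partition.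
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cp}]
We may assume $X\ne\emptyset$. Let $F_n$, $n\in\omega$, be closed, and for $V\subset X$ put
\[
\psi(V)=\{n:F_n\cap V\ne\emptyset\}=\bigcup_{y\in V}\varphi(y).
\]
Call $b\subset\omega$ \emph{good} if $b\subset\varphi(a)$ for some $a\in X$, and \emph{bad} otherwise. If $\psi(V)\subset\varphi(a)$, then $V\subset O_a$; so a set $V$ with $\psi(V)$ good lies in a member of the canonical cover. If $b$ is bad, every point misses some $F_n$ with $n\in b$, so $\{X\setminus F_n:n\in b\}$ is a countable open cover. Lemma~\ref{lem:partitions}(iii) then gives an open partition $\mathcal U_b$ each piece of which misses some $F_n$ with $n\in b$. Refining by $\mathcal U_{\psi(V)}$ cuts a set $V$ with $\psi(V)$ bad into pieces with strictly smaller $\psi$, and we iterate this.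

Define partitions $\mathcal V_\xi$, $\xi<\omega_1$, of $X$ into nonempty open sets. Let $\mathcal V_0=\{X\}$. Let $\mathcal V_{\xi+1}$ be the common refinement of $\mathcal V_\xi$ and all $\mathcal U_{\psi(V)}$ with $V\in\mathcal V_\xi$ and $\psi(V)$ bad. For limit $\xi$ let $\mathcal V_\xi$ be the common refinement of all $\mathcal V_\eta$, $\eta<\xi$. By Lemma~\ref{lem:partitions}(ii) and induction, each $\mathcal V_\xi$ is a countable open partition: countability of $\mathcal V_\xi$ ensures that only countably many partitions are refined at the next step.

Fix $x\in X$, let $V_\xi(x)$ be the piece of $\mathcal V_\xi$ containing $x$, and put $b_\xi=\psi(V_\xi(x))$. The sets $V_\xi(x)$ decrease with $\xi$, hence so do the $b_\xi$. If $b_{\xi+1}\ne b_\xi$ for all $\xi<\omega_1$, the nonempty sets $b_\xi\setminus b_{\xi+1}$ would be uncountably many disjoint subsets of $\omega$. So $b_{\xi+1}=b_\xi$ for some $\xi$; put $T_x=V_\xi(x)$ for such a $\xi$. The set $\psi(T_x)=b_\xi$ is good. Otherwise $V_{\xi+1}(x)$ would lie in a piece of $\mathcal U_{b_\xi}$ and miss some $F_n$ with $n\in b_\xi$, so that $n\in b_\xi\setminus b_{\xi+1}$.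

The open cover $\{T_x:x\in X\}$ is contained in $\bigcup_{\xi<\omega_1}\mathcal V_\xi$, so it has size at most $\omega_1$, and Lemma~\ref{lem:small} gives a countable subcover $\{T_{y_i}:i\in\omega\}$. Choose $a_i$ with $\psi(T_{y_i})\subset\varphi(a_i)$. Then $T_{y_i}\subset O_{a_i}$, the sets $O_{a_i}$ cover $X$, and $\{a_i:i\in\omega\}$ is a witness by Lemma~\ref{lem:trace}(2).
\end{proof}

\begin{remark}
The space $X$ of Theorem~\ref{thm:no} is thus a Dowker space, and a cover that shows this is easy to name. The sets $W_N=S\times\{0,\dots,N\}$ cover $X$ and are open, since $(\beta,L)\in U_\gamma(\alpha,M)$ implies $L\le M$. Their complements are unbounded closed sets with empty intersection, as the discussion after Example~\ref{ex:S} requires. A closed set contained in $W_N$ misses $X\setminus W_N$, so it is bounded by Proposition~\ref{prop:meet}. Countably many bounded sets do not cover $X$, so the conclusion of Lemma~\ref{lem:partitions}(iii) fails for this cover.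
\end{remark}

\section{Cohen models}\label{sec:cohen}

For a set $L$, let $\mathrm{Fn}(L,2)$ be the poset of finite partial functions from $L$ to $2$, ordered by reverse inclusion; adding $\lambda$ Cohen reals means forcing with $\mathrm{Fn}(\lambda,2)$ for an infinite cardinal $\lambda$. If $G$ is $\mathrm{Fn}(L,2)$-generic over a ground model $V$ and $J\subset L$ lies in $V$, put $G_J=G\cap\mathrm{Fn}(J,2)$. A \emph{real} is a subset of $\omega$. We use the following standard facts.

\begin{itemize}
\item[(F1)] All antichains of $\mathrm{Fn}(L,2)$ are countable, so the forcing preserves cardinals. In the extension by $\mathrm{Fn}(\lambda,2)$ we have $2^\omega\ge\lambda$.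
\item[(F2)] A \emph{nice name} has the form $\tau=\bigcup_n\{\check n\}\times A_n$ with antichains $A_n$, and $\tau^G=\{n:A_n\cap G\ne\emptyset\}$. For every name $\sigma$ there is a nice name $\tau$ such that every condition forces ``if $\sigma\subset\omega$, then $\sigma=\tau$''. If all $A_n$ lie in $\mathrm{Fn}(J,2)$, then $\tau^G=\tau^{G_J}$.
\item[(F3)] $G_J$ is $\mathrm{Fn}(J,2)$-generic over $V$, $G_{L\setminus J}$ is $\mathrm{Fn}(L\setminus J,2)$-generic over $V[G_J]$, and $V[G]=V[G_J][G_{L\setminus J}]$.
\item[(F4)] A statement holds in a generic extension if and only if some condition in the generic filter forces it, and the forcing relation is definable in the ground model.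
\item[(F5)] Let $\theta$ be a large regular cardinal and $H(\theta)$ the set of all sets whose transitive closure has size less than $\theta$. If $M\prec H(\theta)$ and the poset belongs to $M$, then $M[G]=\{\sigma^G:\sigma\in M\text{ a name}\}$ is an elementary submodel of $H(\theta)^{V[G]}$.
\end{itemize}

By the remark after Definition~\ref{def:critical} and (F1), Theorem~\ref{thm:yes}(b) follows from the next proposition.

\begin{proposition}\label{prop:cohen}
Let $V$ satisfy CH and let $G$ be $\mathrm{Fn}(\lambda,2)$-generic over $V$. Then $V[G]$ contains no critical family.
\end{proposition}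

The plan is to diagonalize, as in Lemma~\ref{lem:small}, against the part of $P$ that lies in an intermediate model $W$ of CH. This gives an uncountable $D\subset P\cap W$ such that no member of $P\cap W$ contains uncountably many members of $D$. By (C2) some $q\in P$ does, but $q$ need not lie in $W$. Two facts bring the bound back. First, $q$ is added to $W$ by a countable poset, so it has a subset $r\in W$ that still contains uncountably many members of $D$. Second, $W$ is chosen to have the same reals as an elementary submodel that contains $P$, so a real of $W$ with a superset in $P$ has one in $P\cap W$.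

\begin{proof}
Suppose that $P=\dot P^G$ is critical in $V[G]$. By (F1) and (F3), $V$, $V[G]$ and all the models $V[G_J]$ have the same $\omega_1$.

\emph{Step 1: the models $M$ and $W$.} Work in $V$ and take $\theta$ with $\lambda,\dot P\in H(\theta)$. There is $M\prec H(\theta)$ with $\lambda,\dot P\in M$, $|M|=\omega_1$ and $M^\omega\subset M$. Indeed, build an increasing chain $\langle M_\xi:\xi<\omega_1\rangle$ of elementary submodels of size $\omega_1$ with $M_\xi^\omega\subset M_{\xi+1}$, which is possible since $\omega_1^\omega=\omega_1$ under CH, and take the union; every $\omega$-sequence in $M$ has its values in some $M_\xi$. Let $I=M\cap\lambda$ and $W=V[G_I]$. A finite function belongs to $M$ if and only if its elements do, so $M\cap\mathrm{Fn}(\lambda,2)=\mathrm{Fn}(I,2)$. By (F5), $P\in M[G]\prec H(\theta)^{V[G]}$.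

\emph{Step 2: $W$ and $M[G]$ have the same reals, and $W$ satisfies CH.} A real of $W$ has a nice $\mathrm{Fn}(I,2)$-name $\tau\in V$. Its antichains $A_n$ are countable subsets of $M$, so each $A_n$, the sequence $\langle A_n:n\in\omega\rangle$ and $\tau$ belong to $M$ because $M^\omega\subset M$. Hence $\tau^{G_I}=\tau^G\in M[G]$. Since all these names lie in $M$, there are at most $\omega_1$ of them, and CH holds in $W$. Conversely, a real of $M[G]$ is $\sigma^G$ with $\sigma\in M$, and by (F2) and elementarity it is $\tau^G$ for a nice name $\tau\in M$. Each antichain $A_n$ of $\tau$ is a countable element of $M$, so $M$ contains an enumeration of it by natural numbers and $A_n\subset M\cap\mathrm{Fn}(\lambda,2)=\mathrm{Fn}(I,2)$. Thus $\tau^G=\tau^{G_I}\in W$.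

\emph{Step 3: the diagonal family.} Let $\langle r_\xi:\xi<\omega_1\rangle\in W$ enumerate the reals of $W$, and let $R_\xi=\{r_\eta:\eta<\xi\}$. We have $R_\xi\in M[G]$. This is clear for $\xi=0$; otherwise list $R_\xi=\{x_i:i\in\omega\}$ in $W$ and code $\{(i,k):k\in x_i\}$ by a real through a definable pairing function. The code lies in $M[G]$ by Step~2, and $R_\xi$ is definable from it. So $P\cap R_\xi\in M[G]$. By (C1) this countable family is not cofinal in $P$, so by elementarity there is $d_\xi\in P\cap M[G]$ contained in no member of $P\cap R_\xi$. A member $p$ of $P\cap W$ is some $r_\eta$, and $d_\xi\not\subset p$ for $\xi>\eta$. Therefore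
\begin{equation}\label{eq:diag}
\text{every }p\in P\cap W\text{ contains }d_\xi\text{ for only countably many }\xi.
\end{equation}
Each $d_\zeta$ lies in $P\cap W$ by Step~2, so by \eqref{eq:diag} it equals $d_\xi$ for only countably many $\xi$, and $D=\{d_\xi:\xi<\omega_1\}$ is uncountable.

\emph{Step 4: a bound in $W$.} By (C2) there is $q\in P$ such that $\Xi=\{\xi:d_\xi\subset q\}$ is uncountable. By (F3), $V[G]$ is the extension of $W$ by $G_{\lambda\setminus I}$, so $q$ has a nice $\mathrm{Fn}(\lambda\setminus I,2)$-name $\tau\in W$. Let $J\in W$ be the union of the domains of the conditions in its antichains, a countable set. By (F2) and (F3) over $W$, the filter $G_J$ is $\mathrm{Fn}(J,2)$-generic over $W$ and $q=\tau^{G_J}$. For $\xi\in\Xi$ we have $d_\xi\in W$ and $d_\xi\subset\tau^{G_J}$, so by (F4) some $s_\xi\in G_J$ forces $\check d_\xi\subset\tau$ over $W$. As $\mathrm{Fn}(J,2)$ is countable, one condition $s$ equals $s_\xi$ for uncountably many $\xi\in\Xi$. Put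
\[
r=\{n\in\omega:s\Vdash\check n\in\tau\}\in W.
\]
If $s_\xi=s$, then $d_\xi\subset r$; and $r\subset q$ because $s\in G_J$.

\emph{Step 5: a bound in $P\cap W$.} By Step~2, $r\in M[G]$. The member $q$ of $P$ contains $r$, so by elementarity some $p\in P\cap M[G]$ contains $r$. Then $p\in P\cap W$ and $d_\xi\subset p$ for uncountably many $\xi$, contrary to \eqref{eq:diag}.
\end{proof}

CH in $V$ is used only in Steps~1 and~2, to obtain a countably closed model $M$ of size $\omega_1$, and the special form of Cohen forcing is decisive in Step~4, where the poset that adds $q$ to $W$ is countable.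

\begin{remark}
By Lemma~\ref{lem:chaincritical} and Proposition~\ref{prop:cohen}, these models contain no $\omega_2$-chain, however large $2^\omega$ is. So the hypothesis of Theorem~\ref{thm:no} does not follow from the failure of CH.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Engelking} Engelking, \emph{General Topology}.

\bibitem{Tkachuk} Vladimir Vladimirovich Tkachuk,
\texttt{http://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 147407/\allowbreak CommentatMathUnivCarolRetro\_\allowbreak 59-2018-3\_12.pdf}

\end{thebibliography}
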